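# Covering Edge-Colored Complete Graphs by Monochromatic Paths: One Path per Color Is Not Enough

## 1. The guess "one path per color" and the cases that support it

Color each edge of a finite complete graph with one of $r$ colors. A path is **monochromatic** if all its edges have the same color; a single vertex counts as a path. We want to cover all vertices by few monochromatic paths, which are allowed to overlap. How many paths do we need?

The natural first guess is: *at most $r$*. This is the statement we test.

**Conjecture 2.** If the edges of a finite complete graph $K$ are $r$-colored, then the vertex set of $K$ can be covered by at most $r$ monochromatic paths.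

**One color.** A complete graph has a Hamiltonian path, so one path suffices.

**Two colors.** Two paths suffice, and they can even be disjoint. We show by induction on the number of vertices that the vertex set splits into a red path and a blue path, one of them possibly empty. Remove a vertex $v$ and split the rest into a red path $R$ and a blue path $B$. If one of them is empty, let $\{v\}$ take its place. Otherwise let $a$ be an end of $R$ and $b$ an end of $B$. If $va$ is red, extend $R$ by $v$; if $vb$ is blue, extend $B$ by $v$. In the remaining case $va$ is blue and $vb$ is red. If $ab$ is red, then $R,b,v$ is a red path and $B-b$ is a blue path. If $ab$ is blue, then $B,a,v$ is a blue path and $R-a$ is a red path.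

So the conjecture holds for $r\le 2$ (Gerencsér–Gyárfás); it is also known for $r=3$ (Pokrovskiy).

**Fewer than $r$ paths are not enough.** Take disjoint sets $A_1,\dots,A_r$ with $|A_1|=r$ and $|A_i|=r(|A_{i-1}|+1)$. Color an edge between $A_i$ and $A_j$ with $\min(i,j)$, including the case $i=j$. Suppose $r-1$ monochromatic paths are given. Then some color $i$ is used by none of them. Edges at a vertex of $A_i$ have color at most $i$, so $A_i$ can only be met by single-vertex paths and by paths of a color $i'<i$. On a path of color $i'$ every edge has an end in $A_{i'}$, so no two vertices outside $A_{i'}$ are consecutive, and there are at most $|A_{i'}|+1\le|A_{i-1}|+1$ of them. In total at most $(r-1)(|A_{i-1}|+1)<|A_i|$ vertices of $A_i$ are covered (for $i=1$: at most $r-1<|A_1|$). Hence $r$ paths are necessary. They are also sufficient here, since $A_i$ is a clique in color $i$.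

So the guess passes these tests. It is nevertheless false for all large $r$. Let $x^*>0$ be the solution of $xe^{x/2}=1$ (so $x^*$ is twice the value at $1/2$ of the Lambert function), and put
$$\Lambda=1+x^*.$$
Since $e^{-0.3515}>0.7036>0.703$, the increasing function $xe^{x/2}$ is below $1$ at $0.703$, so $\Lambda>1.703$. Since $e^{-0.355}<0.702<0.71$, it is above $1$ at $0.71$, so $\Lambda<1.71$.

**Theorem 1.** There are $r_0$ and $\gamma>0$ such that for every $r\ge r_0$ and every $n\ge n_0(r)$ there is an $r$-coloring of $K_n$ in which any $r$ monochromatic paths leave at least $\gamma n$ vertices uncovered. In particular Conjecture 2 is false for every $r\ge r_0$.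

**Theorem 2.** For every $\lambda<\Lambda$ there are $r_0$ and $\gamma>0$ such that for all $r\ge r_0$ and $n\ge n_0(r)$ there is an $r$-coloring of $K_n$ in which any at most $\lambda r$ monochromatic paths leave at least $\gamma n$ vertices uncovered.

The vertex set of a monochromatic cycle is also that of a monochromatic path, so both theorems hold for cycles as well. The proofs determine neither the smallest $r$ for which the conjecture fails nor the true growth rate of the number of paths needed; they show that this number is at least $(\Lambda-o(1))\,r$, hence at least $1.703\,r$ for all large $r$. No claim is made about small $r\ge4$.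

## 2. Coloring edges by their tails, and the cliques that spoil it

What makes the nested example work? Each color has a small set of *hubs*: every edge of color $i$ has an end in $A_i$. A path of that color covers its hubs, and at most one more non-hub than it has hubs. So colors with small hub sets give weak paths.

A sensible way to push this further: orient the edges of $K_n$ in some clever way, give every vertex $u$ a color $c(u)\in[r]$, and give each edge $u\to u'$ the color $c(u)$ of its tail. The hubs of color $c$ are $A_c=\{u:c(u)=c\}$, and each path of color $c$ has a tail in $A_c$ on every edge. The nested example is of this form, with edges pointing from $A_i$ to $A_j$ for $i<j$.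

This stops at exactly $r$, whatever the orientation. An edge inside $A_c$ has its tail in $A_c$, hence color $c$. So $A_c$ is a monochromatic clique, and the $r$ Hamiltonian paths of $A_1,\dots,A_r$ cover everything.

The way past this point is to let *one vertex carry several colors*. Divide the vertices into classes $V_1,\dots,V_t$. A vertex $u$ gets a color $c_i(u)$ for each class $V_i$ into which it sends edges, and an edge $u\to u'$ with $u'\in V_i$ gets the color $c_i(u)$. Call $i$ the **index** of the edge. The hubs for the pair $(c,i)$ are the vertices $u$ with $c_i(u)=c$. Covering all hubs of index $i$ still costs one path per color, but this takes care only of the classes that send edges to $V_i$. If no class receives edges from all classes, something is left over.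

Two matters need care.

* A path of color $c$ might arrive at $y$ along an edge of index $i'$ and leave $y$ by using another color of $y$ that also equals $c$, with a different index $i$. Then it collects hubs of several indices. We will see that the edges which make this possible form a graph of bounded degree. We recolor these with a *bounded* number of extra colors.
* We must compute how many paths are needed. This leads to a small optimization problem on a weighted tournament.

## 3. Weighted tournaments and the feasibility condition

**Definition (weighted tournament).** A weighted tournament $(T,w)$ has vertex set $[t]$; for each $i\neq j$ exactly one of $i\to j$, $j\to i$ holds; the weights $w_j$ are positive integers. Put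
$$Out[j]=\{j\}\cup\{i:j\to i\},\quad In[i]=\{i\}\cup\{j:j\to i\},\quad D_i=\sum_{j\in In[i]}w_j,\quad W=\sum_jw_j .$$

Thus $i\in Out[j]$ if and only if $j\in In[i]$. Write $x^+=\max(x,0)$.

**Definition (feasible vector, value).** For $z\in[0,\infty)^t$ let $\pi_j(z)=\prod_{i\in Out[j]}(1-z_i)^+$. Call $z$ feasible if
$$w_j\,\pi_j(z)\le D_j\,z_j\qquad\text{for all }j. \tag{1}$$
The value is $v(T,w)=\min\{\sum_jz_j:\ z\text{ feasible}\}$.

The minimum exists: the feasible set is closed, lies in $[0,\infty)^t$, and contains $(1,\dots,1)$, because $j\in Out[j]$ makes $\pi_j(1,\dots,1)=0$.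

Here is the meaning of (1). Let class $V_j$ have about $w_jKq$ vertices, let there be $q$ colors, and let the labels $c_i(u)$ be random. Suppose we use $z_iq$ paths of index $i$, of distinct colors. A vertex $u\in V_j$ is not a hub of any of these paths if each $c_i(u)$, $i\in Out[j]$, misses the colors used at index $i$; this happens for about a proportion $\pi_j(z)$ of $V_j$. Such a vertex can be covered only as a non-hub, and only by a path of index $j$. A pair $(c,j)$ has about $KD_j$ hubs, so such a path has at most about $KD_j$ non-hubs. To cover everything we need $w_jKq\,\pi_j(z)\le z_jq\cdot KD_j$, which is (1). So $v(T,w)\,q$ is the number of paths we expect to need.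

**Example (one vertex).** For $t=1$, $w_1=1$, condition (1) is $(1-z)^+\le z$, so $v=1/2$.

**Example (one edge).** Let $1\to2$ with weights $1$ and $w$. Then $Out[1]=\{1,2\}$, $Out[2]=\{2\}$, $D_1=1$, $D_2=1+w$. If $z_2\ge1$ the total is at least $1$. If $z_2<1$, condition (1) says $z_2\ge\frac{w}{1+2w}$ and $z_1\ge\frac{1-z_2}{2-z_2}$. The function $z_2+\frac{1-z_2}{2-z_2}$ has derivative $1-(2-z_2)^{-2}\ge0$ on $[0,1]$, so
$$v=\frac{w}{1+2w}+\frac{1+w}{2+3w},$$
which is $11/15$ for $w=1$ and tends to $5/6$ as $w\to\infty$.

**Example (a sink).** Suppose some vertex $i$ has $In[i]=[t]$, as in every transitive tournament. Then $z_i=1$ with all other coordinates $0$ is feasible, since $i\in Out[j]$ gives $\pi_j=0$ for every $j$. Hence $v\le1$. So a linear arrangement of classes, as in the nested example, cannot give more than $1$. We need tournaments without a sink.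

**Example (cyclic triangle).** Let $1\to2\to3\to1$, $w\equiv1$. Then $Out[1]=\{1,2\}$, $In[1]=\{1,3\}$, and all $D_j=2$. With $z_1=z_2=z_3=2-\sqrt3$ each condition reads $(\sqrt3-1)^2\le2(2-\sqrt3)$, which holds with equality. So $v\le3(2-\sqrt3)<0.81$. Having no sink is not enough by itself; larger tournaments will be needed.

## 4. From a tournament to a coloring

**Theorem A.** Let $0<\lambda<v(T,w)$. There are $r_0$ and $\gamma>0$ such that for all $r\ge r_0$ and $n\ge n_0(r)$ there is an $r$-coloring of $K_n$ in which any at most $\lambda r$ monochromatic paths leave at least $\gamma n$ vertices uncovered.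

**Step 1: Constants.** This step turns "no feasible $z$ has small sum" into a quantitative gap and fixes all parameters before $r$ appears.

Fix $\lambda'$ with $\lambda<\lambda'<v(T,w)$. The function
$$\Psi(z)=\sum_j\big(w_j\pi_j(z)-D_jz_j\big)^+$$
is continuous, and it vanishes exactly at feasible $z$. So it is positive on the compact set $\{z\ge0,\ \sum z_j\le\lambda'\}$. Let $\kappa>0$ be its minimum there. Since $\pi_j(0)=1$, $\kappa\le\Psi(0)=W$. Put
$$\varepsilon=\frac{\kappa}{4W(t+1)},\qquad K=\Big\lceil\max\Big(\frac{4t}{\varepsilon^2},\frac{12\lambda'}{\kappa}\Big)\Big\rceil,\qquad h=4tWK+1 .$$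
Note $t\varepsilon<1/4$. Let $q\ge\max(t,t^2/\varepsilon)$ be an integer. We will use $q$ *main* colors, forming $[q]$, and at most $h$ *extra* colors. The number $h$ does not depend on $q$.

**Step 2: Random labels.** This step produces labels for which the heuristic proportion $\pi_j$ is correct for all choices of color sets at once.

For each $j$ let $U_j$ be a set of $N_j=w_jKq$ vertices. Give each $u\in U_j$ an independent uniformly random injection $Out[j]\to[q]$, written $i\mapsto c_i(u)$; injections exist because $q\ge t$. We claim that with positive probability, for every $j$ and every family $(C_i)_{i\in Out[j]}$ of subsets of $[q]$,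
$$\big|\{u\in U_j:\ c_i(u)\notin C_i\ \ \forall i\in Out[j]\}\big|\ \ge\ N_j\Big(\prod_{i\in Out[j]}\big(1-|C_i|/q\big)-\varepsilon\Big). \tag{2}$$

Fix $j$ and the family. For a uniformly random *map* $Out[j]\to[q]$, the event "$c_i\notin C_i$ for all $i$" has probability $\Pi=\prod(1-|C_i|/q)$, and the map fails to be injective with probability at most $\binom t2/q\le t^2/(2q)\le\varepsilon/2$. For any event $E$ we have $P(E\mid\text{inj})\ge P(E\cap\text{inj})\ge P(E)-P(\text{not inj})$. So for a random injection the event has probability at least $\Pi-\varepsilon/2$. Hoeffding's inequality says that a sum of $N$ independent $0/1$ variables falls below its mean by more than $aN$ with probability at most $e^{-2a^2N}$. With $a=\varepsilon/2$, (2) fails for this $j$ and family with probability at most $e^{-\varepsilon^2N_j/2}\le e^{-2tq}$, because $N_j\ge Kq\ge4tq/\varepsilon^2$. There are at most $t\,2^{tq}$ choices of $j$ and family, and $t\,2^{tq}e^{-2tq}\le t\,e^{-tq}<1$. By the union bound, labels satisfying (2) exist. Fix them.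

**Step 3: Trimming.** This step bounds every hub set by its average size, at the price of deleting a few vertices.

For each $j$, $i\in Out[j]$ and $c\in[q]$: if more than $w_jK$ vertices $u\in U_j$ have $c_i(u)=c$, delete the excess ones. How many are deleted? Fix $(j,i)$ and let $C$ be the set of colors $c$ that are overfull. Apply (2) with $C_i=C$ and all other sets empty: at most $N_j(|C|/q+\varepsilon)=w_jK|C|+\varepsilon N_j$ vertices have $c_i(u)\in C$. We keep at least $w_jK$ for each $c\in C$ as far as $(j,i)$ is concerned, so at most $\varepsilon N_j$ vertices are deleted because of $(j,i)$. In total at most $t\varepsilon N_j<N_j$ vertices of $U_j$ are deleted. Let $V_j\ne\emptyset$ be what remains, $V=\bigcup_jV_j$, and $n_1=|V|\le WKq$. Now, for all $j$, $i\in Out[j]$, $c$: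
$$\text{at most } w_jK \text{ vertices } u\in V_j \text{ have } c_i(u)=c. \tag{3}$$
Define the hub set of $(c,i)$ as
$$A_c^i=\{u:\ u\in V_j\text{ for some }j\in In[i],\ c_i(u)=c\}.$$
By (3), $|A_c^i|\le\sum_{j\in In[i]}w_jK=KD_i$.

**Step 4: The coloring of the complete graph on $V$.** This step colors the edges by labels and sets aside the edges on which a path could change its index.

Orient the edge between $u\in V_j$ and $u'\in V_{j'}$ from $u$ to $u'$ if $j\to j'$. If $j=j'$, orient it by a fixed linear order of $V$. Let $u\to u'$ be an oriented edge with $u\in V_j$, $u'\in V_i$. Then $i\in Out[j]$. The *index* of the edge is $i$ and its *natural color* is $c_i(u)$. The edge is *bad* if $c_i(u)=c_{i'}(u')$ for some $i'\in Out[i]$ with $i'\ne i$; otherwise it is *good*. Good edges receive their natural color. (For the cyclic triangle, an edge from $u\in V_1$ to $u'\in V_2$ has natural color $c_2(u)$ and is bad exactly if $c_2(u)=c_3(u')$.)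

Let $F$ be the graph of bad edges. Consider $u'\in V_i$ as the head of bad edges. The tail $u\in V_j$, $j\in In[i]$, must have $c_i(u)$ in the set $\{c_{i'}(u'):i'\in Out[i]\setminus\{i\}\}$ of at most $t-1$ colors. By (3) there are at most $\sum_{j\in In[i]}(t-1)w_jK\le tWK$ such $u$. Consider $u\in V_j$ as the tail. For each $i\in Out[j]$ the color $c_i(u)$ is given, the head $u'\in V_i$ must have $c_{i'}(u')=c_i(u)$ for one of at most $t-1$ indices $i'$, and by (3) each $i'$ allows at most $w_iK$ vertices. So there are at most $\sum_{i\in Out[j]}(t-1)w_iK\le tWK$ of them. Hence $\Delta(F)\le2tWK$. Each edge of $F$ meets at most $2\Delta(F)-2$ other edges of $F$, so, coloring greedily, $F$ has a proper edge-coloring with at most $4tWK=h-1$ extra colors. Use it on $F$.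

**Step 5: Blow-up.** This step makes the number of vertices arbitrary while keeping the colors fixed.

For an integer $b\ge1$ replace each $v\in V$ by a set of $b$ vertices, its *copies*. Edges between copies of different vertices inherit color, orientation and index. Edges among copies of one vertex get the last extra color. For $S\subseteq V$ let $\hat S$ be the set of copies of vertices in $S$. This is a coloring of $K_{bn_1}$ with at most $q+h$ colors. (The case $b=1$ will already contradict the conjecture.)

**Step 6: What a monochromatic path can cover.** This step bounds the number of non-hubs on each path.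

(a) *A single vertex, or a path with an extra color.* In a proper edge-coloring a color class is a matching. So a path whose color is one of the first $h-1$ extra colors uses copies of only two vertices of $V$. A path in the last extra color uses copies of one vertex. In every case at most $2b$ vertices are covered.

(b) *A path $P$ with at least one edge and a main color $c$.* We claim that all edges of $P$ have the same index. Let $e,e'$ be consecutive edges of indices $i,i'$, and let $y\in V$ be the vertex whose copy they share.

* If $y$ is the tail of both, then $c_i(y)=c=c_{i'}(y)$, so $i=i'$, because the labels of $y$ form an injection.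
* If $y$ is the head of both, then $y\in V_i\cap V_{i'}$, so $i=i'$.
* If $y$ is the tail of $e$ and the head of $e'$, then $y\in V_{i'}$, $i\in Out[i']$ and $c_i(y)=c$. The edge $e'$ has natural color $c$ and head $y$. If $i\ne i'$, then $e'$ would be bad, with $i$ as witness. But edges of main color are good, so $i=i'$. The case with $e,e'$ exchanged is the same.

So there is one $i$ such that every edge of $P$ has its tail in $\hat A_c^i$ and its head in $\hat V_i$. We say $P$ has *type* $(c,i)$. The vertices of $P$ outside $\hat A_c^i$ are heads, so they lie in $\hat V_i$. No two of them are consecutive on $P$, so their number is at most $|\hat A_c^i|+1\le b(KD_i+1)$.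

**Step 7: Counting.** This step carries out the heuristic of Section 3 with error terms.

Let $\ell\le\lambda'q$ monochromatic paths be given. Let $n_i$ be the number of case-(b) paths of index $i$, let $C_i$ be the set of their colors, and put $z_i=n_i/q$. Then $|C_i|/q\le\min(1,z_i)$, so $1-|C_i|/q\ge(1-z_i)^+$, and $\sum z_i\le\lambda'$.

Fix $j$. By (2), and because at most $t\varepsilon N_j$ vertices were deleted, at least
$$w_jKq\,\big(\pi_j(z)-(t+1)\varepsilon\big)$$
vertices $u\in V_j$ satisfy $c_i(u)\notin C_i$ for all $i\in Out[j]$. A copy of such a $u$ lies in no $\hat A_c^i$ for any occurring type $(c,i)$: membership would require $j\in In[i]$, that is $i\in Out[j]$, and $c_i(u)=c\in C_i$. So a case-(b) path covers it only as a vertex outside its hub set, and by Step 6 only if the index of the path is $j$. At most $n_jb(KD_j+1)$ vertices are covered in this way. Hence the number of vertices of $\hat V_j$ not covered by case-(b) paths is at least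
$$bKq\Big(w_j\pi_j(z)-D_jz_j-w_j(t+1)\varepsilon-\frac{z_j}K\Big)^+ .$$
Case-(a) paths cover at most $2b\ell\le bKq\cdot2\lambda'/K$ vertices altogether. Using $(a-d)^+\ge a^+-d$ for $d\ge0$, and $\sum_jz_j\le\lambda'$, the total number of uncovered vertices is at least
$$bKq\Big[\Psi(z)-W(t+1)\varepsilon-\frac{3\lambda'}K\Big]\ \ge\ bKq\Big[\kappa-\frac\kappa4-\frac\kappa4\Big]=\frac{bKq\,\kappa}2\ \ge\ \frac{\kappa}{2W}\,bn_1 ,$$
where the last inequality is $n_1\le WKq$.

**Step 8: Conclusion.** This step translates back to $r$ and $n$.

Given $r$, put $q=r-h$. For $r\ge r_0$ we have $q\ge\max(t,t^2/\varepsilon)$, and also $\lambda r\le\lambda'(r-h)=\lambda'q$ because $\lambda<\lambda'$ and $h$ is constant. At most $q+h=r$ colors are used. Given $n$, take $b=\lceil n/n_1\rceil$ and restrict the coloring of $K_{bn_1}$ to any $n$ vertices. Fewer than $n_1$ vertices are dropped, and paths in the restriction are paths of $K_{bn_1}$. So any at most $\lambda r$ monochromatic paths leave at least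
$$\frac{\kappa}{2W}\,bn_1-n_1\ \ge\ \frac{\kappa}{2W}\,n-n_1\ \ge\ \frac{\kappa}{4W}\,n$$
vertices uncovered, provided $n\ge4Wn_1/\kappa$. Thus $\gamma=\kappa/(4W)$ works. $\blacksquare$

## 5. A rotational tournament with value greater than 1

By Theorem A with $\lambda=1$, Theorem 1 follows once we find one weighted tournament with $v(T,w)>1$. We need lower bounds for products $\prod(1-z_i)^+$.

**Two inequalities.** For $z_i\ge0$ we have $\prod(1-z_i)^+\ge1-\sum z_i$: if some $z_i\ge1$ the right side is at most $0$, and otherwise this is the usual induction. Call this (W).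

(i) If $0\le z\le\eta\le\frac12$, then
$$-\ln(1-z)=z+\frac{z^2}2+\frac{z^3}3+\cdots\le z+\frac{z^2}{2(1-z)}\le z+z^2\le(1+\eta)z,$$
so $1-z\ge e^{-(1+\eta)z}$.

(ii) Let $z_i\ge0$ for $i\in S\cup S'$ (disjoint sets), with $z_i\le\eta\le\frac12$ on $S$. Put $s=\sum_Sz_i$ and $\mu=\sum_{S'}z_i$. Then
$$\prod_{i\in S\cup S'}(1-z_i)^+\ge e^{-(1+\eta)s}-\mu .$$
Indeed $E=\prod_S(1-z_i)$ lies in $[e^{-(1+\eta)s},1]$ by (i), and $\prod_{S'}(1-z_i)^+\ge(1-\mu)^+$ by (W). So the product is at least $E(1-\mu)^+\ge E-E\mu\ge E-\mu$.

Small coordinates thus act like an exponential, and the few large ones cost only an additive term.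

**Proposition B.** Let $t\ge5$ be odd, $w\equiv1$, $s=(t+1)/2$, and on $\mathbb Z_t$ let $j\to j+1,\dots,j+\frac{t-1}2$. If $z$ is feasible and $\sum z_j=\lambda$, then
$$t\,e^{-(1+t^{-1/2})s\lambda/t}\le s\lambda+\lambda\sqrt t .$$

**Step 1: Upper bound for $\sum_j\pi_j$.** Feasibility gives it directly. Here $|Out[j]|=|In[j]|=D_j=s$. Let $\eta=t^{-1/2}\le\frac12$ and $L=\{j:z_j>\eta\}$; then $|L|\le\lambda/\eta=\lambda\sqrt t$. Put $\sigma=\sum_{j\notin L}z_j$ and $\mu=\sum_{j\in L}z_j$. For $j\notin L$ use $\pi_j\le sz_j$, and for $j\in L$ use $\pi_j\le1$. This gives $\sum_j\pi_j\le|L|+s\sigma$.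

**Step 2: Lower bound for $\sum_j\pi_j$.** Here regularity is used. By (ii), $\pi_j\ge e^{-(1+\eta)s_j}-\mu_j$, where $s_j$ and $\mu_j$ are the sums of $z$ over $Out[j]\setminus L$ and $Out[j]\cap L$. Each $i$ lies in exactly $s$ of the sets $Out[j]$, so $\sum_js_j=s\sigma$ and $\sum_j\mu_j=s\mu$. By Jensen's inequality for the convex function $y\mapsto e^{-(1+\eta)y}$, $\sum_j\pi_j\ge te^{-(1+\eta)s\sigma/t}-s\mu$.

**Step 3: Comparison.** Combining the two bounds, and using $\sigma\le\lambda$,
$$te^{-(1+\eta)s\lambda/t}\le te^{-(1+\eta)s\sigma/t}\le|L|+s(\sigma+\mu)\le\lambda\sqrt t+s\lambda.\qquad\blacksquare$$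

**Proof of Theorem 1.** Take $t=401$, $s=201$. For $\lambda=1$ the exponent is $(1+401^{-1/2})\cdot\frac{201}{401}<0.527$, so the left side exceeds $401e^{-0.527}>236$. The right side is less than $201+20.1<222$. As functions of $\lambda$, the left side decreases and the right side increases, so the inequality of Proposition B fails for every $\lambda\le1$. Hence no feasible $z$ has $\sum z_j\le1$. Since $v$ is an attained minimum, $v>1$, and Theorem A with $\lambda=1$ gives Theorem 1. Conjecture 2 is false for all large $r$. $\blacksquare$

## 6. Paley tournaments stacked in levels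

How far can this be pushed? A single regular tournament with equal weights stays below $1.135$. Indeed, let all $z_j$ be equal, with $sz_j=y=0.5675$. Then $\pi_j=(1-z_j)^s\le e^{-y}<0.567<y=D_jz_j$, so $z$ is feasible, with sum $yt/s=1.135\,t/(t+1)$. The cheap covering *spreads* $z$ evenly.

To defeat it, stack many copies of a tournament in levels, with the heavy levels at the bottom and all edges between levels pointing down. As long as every coordinate stays away from $1$, a definite proportion of each level is missed by the hubs of the levels below, so each level costs a definite amount. With many levels this is too expensive. So an economical $z$ has some coordinate near $1$, and we will see that it sits at the bottom level, at some $i_0$. There it takes care of $In[i_0]$, about half of the level. The other half, $Y$, must be paid for by the rest of $z$. In the Paley tournament every vertex other than $i_0$ receives edges from only about half of $Y$. Using total $\sigma$ spread evenly, the requirement is then roughly $e^{-\sigma/2}\le\sigma$, that is $\sigma\ge x^*$. This is where $\Lambda=1+x^*$ comes from.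

**The Paley tournament.** Let $t\equiv3\pmod4$ be a prime and $\chi$ the quadratic character mod $t$, with $\chi(0)=0$. Put $j\to i$ if and only if $i-j$ is a nonzero square. Since $\chi(-1)=-1$, exactly one of $j\to i$, $i\to j$ holds for $i\neq j$. With $s=(t+1)/2$ we have $|Out[j]|=|In[j]|=s$. (For $t=3$ this is the cyclic triangle $j\to j+1$.)

We count common in-neighbors of $i\ne i'$. First, put $d=i'-i\ne0$ and $y=i-j$:
$$\sum_j\chi\big((i-j)(i'-j)\big)=\sum_{y\ne0}\chi\big(y^2(1+d/y)\big)=\sum_{y\ne0}\chi(1+d/y)=\sum_{u\ne1}\chi(u)=-1 .$$
Also $\sum_{j\ne i,i'}\chi(i-j)=-\chi(i-i')$, and similarly with $i,i'$ exchanged. So the number of $j\ne i,i'$ with $j\to i$ and $j\to i'$ is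
$$\tfrac14\sum_{j\ne i,i'}(1+\chi(i-j))(1+\chi(i'-j))=\tfrac14\big(t-2-\chi(i-i')-\chi(i'-i)-1\big)=\tfrac{t-3}4 .$$
Exactly one of $i,i'$ lies in both $In[i]$ and $In[i']$ (the tail of the edge between them). Hence
$$|In[i]\cap In[i']|=\tfrac{t+1}4\qquad(i\ne i'). \tag{4}$$

**Proposition C.** For every $\Lambda_0$ with $1<\Lambda_0<\Lambda$ there is a weighted tournament with $v(T,w)>\Lambda_0$.

**Step 0: The tournament.** This step fixes constants and records what feasibility says level by level.

Choose $0<\delta<1/20$ such that $x:=\Lambda_0-1+\delta<x^*$. Then $xe^{x/2}<1$, so $e^{-x/2}>x$. Put $g=\delta^{\Lambda_0/(1-\delta)}$ and let $m>3\Lambda_0/g$ be an integer. Let $t\equiv3\pmod4$ be a prime, large in terms of $\Lambda_0,\delta,m$, and $s=(t+1)/2$.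

The vertices are $(k,j)$ with level $k\in[m]$ and $j\in\mathbb Z_t$. If $k>k'$, then $(k,j)\to(k',j')$ for all $j,j'$. Inside each level put the Paley tournament. The weights are $w_{(k,j)}=w_k=(t+1)^{m-k}$. The levels $k+1,\dots,m$ together weigh at most $w_k\,t\sum_{a\ge1}(t+1)^{-a}=w_k$, so $D_{(k,j)}\le(s+1)w_k$. From now on, $Out[j]$ and $In[j]$ refer to the Paley tournament.

Suppose, for a contradiction, that $z$ is feasible and $\sum z\le\Lambda_0$. Put
$$Z_k=\sum_jz_{k,j},\qquad G_k=\prod_{k'<k}\prod_j(1-z_{k',j})^+,\qquad \pi^k_j=\prod_{i\in Out[j]}(1-z_{k,i})^+ .$$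
The out-set of $(k,j)$ consists of the Paley out-set in level $k$ and all levels $k'<k$. So (1) gives
$$G_k\,\pi^k_j\le(s+1)z_{k,j}\qquad\text{for all }k,j. \tag{5}$$
By (W), $\pi^k_j\ge1-\sum_{i\in Out[j]}z_{k,i}$. Summing (5) over $j$ gives $G_k(t-sZ_k)\le(s+1)Z_k$. As $0\le G_k\le1$, we get $G_kt\le(2s+1)Z_k$, that is
$$Z_k\ge\frac{G_k\,t}{2s+1}=\frac{G_k\,t}{t+2}. \tag{6}$$

**Step 1: Some coordinate $z_{k_0,i_0}$ is at least $1-\delta$.** This step uses the number of levels. Otherwise all coordinates lie in $[0,1-\delta)$. By convexity of $-\ln(1-z)$, on this interval the function lies below its chord, so $-\ln(1-z)\le z\,\frac{\ln(1/\delta)}{1-\delta}$. Therefore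
$$G_k\ge\exp\Big(-\Lambda_0\,\frac{\ln(1/\delta)}{1-\delta}\Big)=\delta^{\Lambda_0/(1-\delta)}=g\qquad\text{for all }k .$$
By (6), $Z_k\ge g/3$ for all $k$, so $\sum z\ge mg/3>\Lambda_0$, a contradiction.

**Step 2: $k_0=1$.** This step shows that the large coordinate is at the bottom. Suppose $k_0\ge2$. Since $G_1=1$ (empty product), (6) gives $Z_1\ge\frac t{t+2}$. Hence $\sum z\ge\frac t{t+2}+1-\delta>1.9>\Lambda_0$ as soon as $t\ge38$, a contradiction.

**Step 3: Two bounds on the uncovered half of level 1.** This step repeats the argument of Proposition B on the vertices that $i_0$ does not take care of.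

Write $z_i=z_{1,i}$ and $\pi_j=\pi^1_j$. Let $\eta=t^{-1/2}\le\frac12$, $L=\{i\ne i_0:z_i>\eta\}$, $R=\mathbb Z_t\setminus(L\cup\{i_0\})$, $\sigma=\sum_Rz_i$ and $\mu=\sum_Lz_i$. Then
$$\sigma+\mu\le\Lambda_0-(1-\delta)=x<1,$$
so $|L|\le\sqrt t$. Let $Y=\{j:i_0\notin Out[j]\}=\mathbb Z_t\setminus In[i_0]$. Then $|Y|=t-s=\frac{t-1}2$ and $i_0\notin Y$. By (4), for $i\ne i_0$,
$$|In[i]\cap Y|=s-\tfrac{t+1}4=\tfrac{t+1}4 .$$

*Upper bound.* Since $Y\subseteq L\cup R$ and $G_1=1$, (5) for $j\in R$ and $\pi_j\le1$ for $j\in L$ give $\sum_{j\in Y}\pi_j\le|L|+(s+1)\sigma$.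

*Lower bound.* For $j\in Y$ the set $Out[j]$ avoids $i_0$. By (ii), $\pi_j\ge e^{-(1+\eta)s_j}-\mu_j$, where $s_j,\mu_j$ are the sums of $z$ over $Out[j]\cap R$ and $Out[j]\cap L$. Counting each $i$ once for every $j\in In[i]\cap Y$, we get $\sum_Ys_j=\frac{t+1}4\sigma$ and $\sum_Y\mu_j=\frac{t+1}4\mu$. By Jensen's inequality on the $\frac{t-1}2$ elements of $Y$,
$$\sum_{j\in Y}\pi_j\ge\frac{t-1}2\exp\Big(-(1+\eta)\frac{t+1}{2(t-1)}\,\sigma\Big)-\frac{t+1}4\mu .$$

**Step 4: Contradiction for large $t$.** This step lets $t$ grow and uses $e^{-x/2}>x$. Combining the two bounds,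
$$\frac{t-1}2\exp\Big(-(1+\eta)\frac{t+1}{2(t-1)}\,\sigma\Big)\le\sqrt t+\frac{t+3}2\sigma+\frac{t+1}4\mu .$$
Divide by $t/2$. On the left, since $y\mapsto e^{-y}$ is $1$-Lipschitz on $[0,\infty)$ and $\sigma\le1$, the result differs from $e^{-\sigma/2}$ by at most $\frac1t+\frac12\big((1+\eta)\frac{t+1}{t-1}-1\big)$. On the right, since $\sigma+\mu\le1$, the result is at most $\sigma+\frac\mu2+\frac2{\sqrt t}+\frac3t$. So
$$e^{-\sigma/2}\le\sigma+\frac\mu2+o(1)\qquad(t\to\infty),$$
uniformly over $\sigma,\mu\ge0$ with $\sigma+\mu\le x$. But $\mu\le x-\sigma$ and $\sigma\le x$ give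
$$e^{-\sigma/2}-\sigma-\frac\mu2\ \ge\ e^{-\sigma/2}-\frac\sigma2-\frac x2\ \ge\ e^{-x/2}-x\ >0,$$
a fixed positive constant. This is a contradiction if $t$ is large enough; and there are arbitrarily large primes $t\equiv3\pmod4$. So no feasible $z$ has $\sum z\le\Lambda_0$, and $v(T,w)>\Lambda_0$. $\blacksquare$

**Proof of Theorem 2.** Let $\lambda<\Lambda$. The statement for $\lambda$ follows from the statement for any larger value below $\Lambda$, so we may assume $\lambda>1$. Choose $\Lambda_0$ with $\lambda<\Lambda_0<\Lambda$. Proposition C gives $(T,w)$ with $v(T,w)>\Lambda_0>\lambda$, and Theorem A applies. $\blacksquare$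

## 7. No weighted tournament reaches $\Lambda$

The heuristic of Section 6 — put one coordinate equal to $1$, then pay for what it misses — works as an upper bound for *every* weighted tournament. So $\Lambda$ is the exact limit of this construction. This is a statement about the construction, not about path coverings in general.

**Proposition D.** $v(T,w)<\Lambda$ for every weighted tournament. With Proposition C, $\sup v(T,w)=\Lambda$.

**Step 1: A feasible vector for each $i$.** This step builds $z$ with $z_i=1$ and as little else as needed.

Fix $i$ and let $Y=[t]\setminus In[i]$. The map that sends $(z_j)_{j\in Y}$ to $\big(\frac{w_j}{D_j}e^{-Z_j}\big)_{j\in Y}$, where $Z_j=\sum_{k\in Out[j]\cap Y}z_k$, is continuous from the box $\prod_{j\in Y}[0,w_j/D_j]$ to itself. By Brouwer's theorem it has a fixed point: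
$$z_j=\frac{w_j}{D_j}\,e^{-Z_j}\qquad(j\in Y).$$
Put $z_i=1$ and let all other coordinates be $0$. This $z$ is feasible. If $j\in In[i]$, then $i\in Out[j]$ and $\pi_j=0$. If $j\in Y$, then $i\notin Out[j]$, so $\pi_j=\prod_{k\in Out[j]\cap Y}(1-z_k)^+\le e^{-Z_j}$, and $w_j\pi_j\le w_je^{-Z_j}=D_jz_j$. Its sum is $1+x$ with $x=\sum_Yz_j$.

For the cyclic triangle with $i=1$ we have $Y=\{2\}$, and the equation is $z_2=\frac12e^{-z_2}$, so $z_2\approx0.352$. The total of about $1.352$ is far from optimal there, but below $\Lambda$.

**Step 2: Bounding $x$.** This step relates $x$ to the quantity $B_i=\sum_{j\in Y}w_j/D_j$. If $x=0$, then $Y=\emptyset$, because all $z_j$ with $j\in Y$ are positive; in that case the sum is $1$ and $v\le1<\Lambda$. Now let $x>0$. In $\sum_Yz_jZ_j$ each pair $\{j,k\}\subseteq Y$ appears exactly once, since exactly one of $j\to k$, $k\to j$ holds, and each $j$ also appears with itself. So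
$$\sum_{j\in Y}z_jZ_j=\sum_{j\in Y}z_j^2+\sum_{\{j,k\}\subseteq Y}z_jz_k\ge\frac{x^2}2 .$$
By Jensen's inequality with weights $z_j/x$,
$$B_i=\sum_{j\in Y}\frac{w_j}{D_j}=\sum_{j\in Y}z_je^{Z_j}\ \ge\ x\exp\Big(\frac1x\sum_{j\in Y}z_jZ_j\Big)\ \ge\ x\,e^{x/2}.$$

**Step 3: A good choice of $i$.** This step finds $i$ with $B_i<1$ by averaging. Choose $i$ at random with probability $w_i/W$. A vertex $j$ belongs to $Y$ exactly if $j\notin In[i]$, that is, if $i\to j$; this has probability $(D_j-w_j)/W$. Hence
$$\mathbb E\,B_i=\sum_j\frac{w_j}{D_j}\cdot\frac{D_j-w_j}W<\sum_j\frac{w_j}W=1 .$$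
So some $i$ has $B_i<1$. For this $i$, either $x=0$, or $xe^{x/2}<1$ and so $x<x^*$. In both cases $v(T,w)\le1+x<1+x^*=\Lambda$. Together with Proposition C, $\sup v(T,w)=\Lambda$. $\blacksquare$
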